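\title{The dense orbit property does not pass to quotients}

\begin{abstract}
A finite-dimensional algebra has the dense orbit property if every irreducible component of each of its module varieties contains a dense orbit. We show that quotients do not inherit this property: there is an algebra $A$ of dimension $21$ with the dense orbit property and a one-dimensional ideal $J\subseteq\operatorname{rad}^3A$ such that $A/J$ does not have it. The example lies in a two-parameter family of algebras and quotients, for which we decide the property completely. The proofs reduce modules to representations of star-shaped trees: general $A$-modules come from Dynkin trees, while a whole component for $A/J$ comes from $\widetilde{\mathbb E}_7$. We also give a condition under which a component for a quotient does have a dense orbit.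
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $K$ be an algebraically closed field and $A=KQ/I$ a finite-dimensional algebra. Here $Q$ is a finite quiver with vertex set $Q_0$ and arrow set $Q_1$, and $I$ is an admissible ideal of the path algebra: if $R$ is the ideal generated by the arrows, then $R^N\subseteq I\subseteq R^2$ for some $N$. An arrow $\alpha$ goes from $t\alpha$ to $h\alpha$. Paths are composed from right to left, so that representations are left modules. For a dimension vector $\underline m=(m_x)_{x\in Q_0}$, the \emph{module variety} $\operatorname{mod}(A,\underline m)$ is the affine variety of tuples $(M_\alpha)_{\alpha\in Q_1}$ of matrices $M_\alpha\in\operatorname{Mat}_{m_{h\alpha}\times m_{t\alpha}}(K)$ that satisfy the relations in $I$. The group $\mathrm{GL}(\underline m)=\prod_x \mathrm{GL}_{m_x}(K)$ acts by $g\cdot(M_\alpha)=(g_{h\alpha}M_\alpha g_{t\alpha}^{-1})$, and its orbits are the isomorphism classes of $A$-modules of dimension vector $\underline m$.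

\begin{definition}
The algebra $A$ has the \emph{dense orbit property}, or \emph{is DO}, if for every $\underline m$ every irreducible component of $\operatorname{mod}(A,\underline m)$ contains a dense $\mathrm{GL}(\underline m)$-orbit.
\end{definition}

The property says that the general module on each component depends on no parameter. For the quiver with two arrows $1\rightrightarrows 2$, no relation and $\underline m=(1,1)$, the variety is $K^2$ and the group acts by scalars, so no orbit is dense. For the quiver $3\xrightarrow{d}2\xrightarrow{a}1$ with relation $ad=0$ and $\underline m=(1,1,1)$, the variety is a union of two lines, and each line minus the origin is an orbit. If $A$ has finite representation type, that is, finitely many indecomposable modules up to isomorphism, then every $\operatorname{mod}(A,\underline m)$ has finitely many orbits and $A$ is DO. It is known that the converse holds when $I=0$.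

Let $J\subsetneq A$ be a two-sided ideal. The quotient $B=A/J$ is again basic, so $B\cong KQ'/I'$ for its own quiver $Q'$, which may be smaller than $Q$, and an admissible ideal $I'$; the property DO for $B$ refers to all dimension vectors of $Q'$. The following question is posed in \cite{QA}.
\begin{quote}
\emph{If $A$ is DO, must every quotient $B=A/J$ be DO?}
\end{quote}
One would guess yes. A quotient has fewer modules, finite representation type passes to quotients, and so the answer is yes when $A$ has finite type, in particular when $A$ is DO and $I=0$. The geometry is less reassuring. The variety $\operatorname{mod}(B,\underline m)$ is the closed subset of $\operatorname{mod}(A,\underline m)$ on which $J$ acts as zero. A component of this subset may lie in the boundary of a dense orbit of $A$-modules, and the property DO for $A$ says nothing about that boundary. We show that this happens and that the answer is no.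

\subsection*{Results}
For $r,s\ge1$ let $Q_{r,s}$ be the quiver of Figure~\ref{fig:Q}. Its vertices are $0,1,x_1,\dots,x_r,y_1,\dots,y_s$, and its arrows are $b\colon 0\to0$, $a\colon1\to0$, $c_1\colon x_1\to1$, $d_1\colon y_1\to 1$, and $c_k\colon x_k\to x_{k-1}$, $d_k\colon y_k\to y_{k-1}$ for $k\ge2$. Put
\[
A_{r,s}=KQ_{r,s}/(b^2,\;bad_1),\qquad B_{r,s}=A_{r,s}/(bac_1)=KQ_{r,s}/(b^2,\;bad_1,\;bac_1).
\]
Both ideals are admissible: they are generated by paths of length at least $2$, and every path of length greater than $\max(r,s)+2$ contains $b^2$.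

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (v0) at (6,0) {$0$}; \node (v1) at (4.5,0) {$1$};
\node (x1) at (3,0.7) {$x_1$}; \node (xd) at (1.5,0.7) {$\cdots$}; \node (xr) at (0,0.7) {$x_r$};
\node (y1) at (3,-0.7) {$y_1$}; \node (yd) at (1.5,-0.7) {$\cdots$}; \node (ys) at (0,-0.7) {$y_s$};
\path[->] (v1) edge node[above] {$a$} (v0) (v0) edge[loop right] node {$b$} (v0)
 (x1) edge node[above] {$c_1$} (v1) (xd) edge node[above] {$c_2$} (x1) (xr) edge node[above] {$c_r$} (xd)
 (y1) edge node[below] {$d_1$} (v1) (yd) edge node[below] {$d_2$} (y1) (ys) edge node[below] {$d_s$} (yd);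
\end{tikzpicture}
\caption{The quiver $Q_{r,s}$. The algebra $A_{r,s}$ has the relations $b^2=0$ and $bad_1=0$; its quotient $B_{r,s}$ has the further relation $bac_1=0$.}\label{fig:Q}
\end{figure}

\begin{theorem}\label{thm:main}
The algebra $A=A_{1,3}$, which has six vertices and dimension $21$, is DO, and its quotient $B=B_{1,3}=A/J$ is not DO. Here $J=A(bac_1)A=K\,bac_1$ is one-dimensional, $J^2=0$ and $J\subseteq\operatorname{rad}^3A$, so that $A$ and $B$ have the same quiver.
\end{theorem}

\begin{theorem}\label{thm:family}
Let $r,s\ge1$.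
\begin{enumerate}
\item[(1)] $A_{r,s}$ is DO if and only if $(r,s)\in\{(1,1),(2,1),(3,1),(1,2),(1,3)\}$.
\item[(2)] $B_{r,s}$ is DO if and only if it has finite representation type, if and only if $(r,s)\in\{(1,1),(1,2),(2,1)\}$.
\end{enumerate}
\end{theorem}

So $A_{r,s}$ is DO while $B_{r,s}$ is not exactly for $(r,s)=(1,3)$ and $(3,1)$. The failure for $B_{1,3}$ is unbounded. Let $\gamma=(5,5;2;3,2,1)$ be the dimension vector of $Q_{1,3}$ with these entries at $0,1;x_1;y_1,y_2,y_3$.

\begin{theorem}\label{thm:codim}
For every $n\ge1$, some irreducible component of $\operatorname{mod}(B_{1,3},n\gamma)$ has all its orbits of codimension at least $n$.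
\end{theorem}

In the positive direction we have the following.

\begin{proposition}\label{prop:positive}
Let $A$ be DO and $B=A/J$.
\begin{enumerate}
\item[(a)] If $J=AeA$ with $e$ a sum of vertex idempotents, then $B$ is DO.
\item[(b)] For arbitrary $J$, every irreducible component $Z$ of a variety $\operatorname{mod}(B,\underline m)$ that contains a module $N$ with $\operatorname{Hom}_A(J\otimes_AN,N)=0$ has a dense orbit.
\end{enumerate}
\end{proposition}

\subsection*{Method}
The loop $b$ with $b^2=0$ cuts out three nested subspaces at the vertex $0$, and these unfold into a third arm next to the $x$-arm and the $y$-arm. In this way all $B_{r,s}$-modules, and the general $A_{r,s}$-modules, are described by representations of a star-shaped tree (Section~\ref{sec:trees}). For $A_{r,s}$, one arrow of the tree becomes an isomorphism on a dense part of each component and can be contracted; for $(r,s)=(1,3)$ what remains is Dynkin (Section~\ref{sec:A}). For $B_{1,3}$ there is a component on which nothing contracts, and the tree is $\widetilde{\mathbb E}_7$ (Section~\ref{sec:B}). Section~\ref{sec:example}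 shows both phenomena on explicit modules.

\section{A family hidden in an orbit closure}\label{sec:example}

We fix notation for the whole paper. For an $A_{r,s}$-module $M$ let $V_0,V_1,X_k,Y_k$ be its spaces at $0,1,x_k,y_k$, and denote its maps by the names of the arrows. Put
\[
W_1=\ker b\ \supseteq\ W_2=\operatorname{im}b\ \supseteq\ W_3=\operatorname{im}ba,\qquad U=\ker ba\subseteq V_1 .
\]
The first inclusion is the relation $b^2=0$. We have $a(U)\subseteq W_1$ by definition of $U$, and $d_1(Y_1)\subseteq U$ by the relation $bad_1=0$. The module $M$ is a $B_{r,s}$-module if and only if $c_1(X_1)\subseteq U$ as well. Isomorphisms of modules respect these four subspaces.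

Now let $A=A_{1,3}$ and $B=B_{1,3}$. For $\lambda,\tau\in K$ define a representation $M_{\lambda,\tau}$ of dimension vector $\gamma$. The space $V_0$ has basis $v_1,v_2,v_3,h_1,h_2$, the space $V_1$ has basis $f_1,\dots,f_5$, and
\[
bh_1=v_1,\quad bh_2=v_2,\quad bv_l=0;\qquad af_1=v_3,\quad af_2=v_2,\quad af_3=v_1,\quad af_4=\tau h_2,\quad af_5=h_1 .
\]
The maps $c_1,d_1,d_2,d_3$ are the inclusions of
\[
X_1=\langle f_1+f_3+f_4,\ f_2+\lambda f_3+f_4\rangle,\qquad Y_3=\langle f_1\rangle\subset Y_2=\langle f_1,f_2\rangle\subset Y_1=\langle f_1,f_2,f_3\rangle .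
\]
Since $b^2=0$ and $ba$ kills $f_1,f_2,f_3$, this is an $A$-module. Since $ba(f_1+f_3+f_4)=ba(f_2+\lambda f_3+f_4)=\tau v_2$, it is a $B$-module exactly for $\tau=0$. Write $M_\lambda=M_{\lambda,0}$.

\emph{The $B$-modules $M_\lambda$ are pairwise nonisomorphic.} In $M_\lambda$ we have $W_2=\langle v_1,v_2\rangle$, $W_3=\langle v_1\rangle$ and $U=\langle f_1,\dots,f_4\rangle$. Besides $Y_3\subset Y_2\subset Y_1$, the space $U$ carries a second flag,
\[
U\cap\ker a=\langle f_4\rangle\ \subset\ U\cap a^{-1}(W_3)=\langle f_3,f_4\rangle\ \subset\ U\cap a^{-1}(W_2)=\langle f_2,f_3,f_4\rangle .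
\]
An isomorphism $M_\lambda\to M_{\lambda'}$ preserves both flags. Each line $\langle f_l\rangle$, $1\le l\le4$, is a member of a flag or an intersection of two members, so the isomorphism acts on $U$ by $f_l\mapsto t_lf_l$. It sends $X_1$ to the span of $f_1+\frac{t_3}{t_1}f_3+\frac{t_4}{t_1}f_4$ and $f_2+\lambda\frac{t_3}{t_2}f_3+\frac{t_4}{t_2}f_4$. This is the plane of $M_{\lambda'}$ only if $t_3=t_1$, $t_4=t_1$, $t_4=t_2$ and $\lambda t_3/t_2=\lambda'$, which gives $\lambda=\lambda'$.

\emph{The $A$-modules $M_{\lambda,\tau}$ with $\tau\ne0$, $\lambda\neq1$ are all isomorphic.} Replace $f_3,f_5,v_1,h_1$ by $f_3',f_5',v_1',h_1'$, their multiples by $1-\lambda$, and replace $f_4,h_2$ by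
\[
f_4'=\tau^{-1}(f_1+f_3+f_4),\qquad h_2'=af_4'=h_2+\tau^{-1}(v_3+v_1).
\]
Then $af_1=v_3$, $af_2=v_2$, $af_3'=v_1'$, $af_4'=h_2'$, $af_5'=h_1'$, $bh_1'=v_1'$, $bh_2'=v_2$. The flag $Y_3\subset Y_2\subset Y_1$ keeps its form, and subtracting the two generators of $X_1$ gives $X_1=\langle f_4',\,f_1-f_2+f_3'\rangle$. Both parameters have disappeared. Call this module $N_0$.

Letting $\tau\to0$, we see that every $M_\lambda$ with $\lambda\ne1$ lies in the closure of the orbit of $N_0$ in $\operatorname{mod}(A,\gamma)$. So $A$ has infinite representation type, but this family is no obstruction to DO for $A$. The deformation raises the rank of $ba$ from $1$ to $2$: it shrinks $U$ to $Y_1$ and enlarges $W_3$ to $W_2$, so that the second flag loses a step. In $\operatorname{mod}(B,\gamma)$ this move is forbidden, because $U$ must contain the four-dimensional space $X_1+Y_1$, and this dimension cannot drop under a small deformation. The parameter $\lambda$ belongs to the configuration of a plane and two complete flags in $K^4$, which is the geometry of $\widetilde{\mathbb E}_7$.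

Two things remain to be proved: such configurations fill a whole component of $\operatorname{mod}(B,\gamma)$, and for $A$ an escape of this kind exists in every dimension vector.

\section{Tools}\label{sec:tools}

\subsection*{Geometry}
Varieties are reduced but need not be irreducible. For a quiver $\Gamma$ we write $\operatorname{rep}(\Gamma,\delta)=\operatorname{mod}(K\Gamma,\delta)$, an affine space. Let $O_M$ be the orbit of a point $M$ of $\operatorname{mod}(\Lambda,\underline m)$. We use the following textbook facts.
\begin{enumerate}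
\item[(G1)] The stabilizer of $M$ is $\operatorname{Aut}(M)$, an open subset of $\operatorname{End}(M)$, and $\dim O_M=\dim\mathrm{GL}(\underline m)-\dim\operatorname{End}(M)$.
\item[(G2)] For a matrix $P$ whose entries are polynomial in $M$, the condition $\operatorname{rk}P\ge c$ is open. Hence the dimension of the solution space of a homogeneous linear system with such coefficients, for instance $\dim\operatorname{End}(M)$, is upper semicontinuous; on an irreducible subvariety it takes its minimum on a nonempty open subset.
\item[(G3)] If $\mathcal U$ is open in a variety $\mathcal V$, then $Z\mapsto Z\cap\mathcal U$ is a bijection from the components of $\mathcal V$ meeting $\mathcal U$ to the components of $\mathcal U$, with inverse given by closure.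
\item[(G4)] An irreducible set that is a finite union of orbits contains a dense orbit, since its closure is a finite union of orbit closures.
\item[(G5)] Let $\pi\colon\mathcal V\to\mathcal V'$ be a morphism. If $\mathcal V,\mathcal V'$ are irreducible and $\pi$ is surjective, every fiber has dimension at least $\dim\mathcal V-\dim\mathcal V'$. If all fibers have dimension at most $c$, then $\dim\mathcal V\le\dim\mathcal V'+c$.
\end{enumerate}

\subsection*{Stars}
Let $S(l_1,l_2,l_3)$ be the tree with a center and three arms having $l_1,l_2,l_3\ge0$ further vertices; the order of the $l_k$ is irrelevant. It is the Dynkin graph of type $\mathbb A$ if some $l_k=0$, of type $\mathbb D$ if two of the $l_k$ equal $1$ and the third is positive, and $S(1,2,3)=\mathbb E_7$. The graphs $S(2,2,2)=\widetilde{\mathbb E}_6$ and $S(1,3,3)=\widetilde{\mathbb E}_7$ are Euclidean. By Gabriel's theorem, a quiver whose underlying graph is Dynkin has finitely many indecomposable representations up to isomorphism, hence finitely many isomorphism classes in each dimension vector.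

On the two Euclidean stars consider the dimension vectors
\[
\delta_6=(3;\,2,1;\,2,1;\,2,1),\qquad \delta_7=(4;\,2;\,3,2,1;\,3,2,1),
\]
written with the center first and then each arm from the center outward. The dimension of $\operatorname{rep}(\Gamma,\delta)$ is the sum over the edges of the products of the end values, whatever the orientation. Therefore
\begin{equation}\label{eq:null}
\begin{aligned}
\dim\mathrm{GL}(\delta_6)&=9+3(4+1)=24=3(6+2)=\dim\operatorname{rep}(\Gamma,\delta_6),\\
\dim\mathrm{GL}(\delta_7)&=16+4+2(9+4+1)=48=8+2(12+6+2)=\dim\operatorname{rep}(\Gamma,\delta_7).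
\end{aligned}
\end{equation}
Both sides scale by $n^2$ when $\delta$ is replaced by $n\delta$.

\subsection*{Two ways to simplify a representation}
Let $\Gamma$ be a quiver whose graph is a tree, $\sigma\colon p\to q$ an arrow, and $\Gamma/\sigma$ the quiver obtained by deleting $\sigma$ and identifying $p$ with $q$. A representation $R$ of $\Gamma/\sigma$ gives a representation $\widehat R$ of $\Gamma$ with the same space at $p$ and $q$ and the identity on $\sigma$.

\begin{lemma}[Contraction]\label{lem:contract}
A representation of $\Gamma$ in which $\sigma$ acts by an isomorphism is isomorphic to some $\widehat R$. Moreover $\widehat R\cong\widehat{R'}$ if and only if $R\cong R'$.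
\end{lemma}

\begin{proof}
For the first claim, identify the space at $p$ with the space at $q$ through $\sigma$. For the second, an isomorphism $\widehat R\to\widehat{R'}$ commutes with the two identity maps, so its components at $p$ and $q$ agree.
\end{proof}

\begin{lemma}[Splitting an arm]\label{lem:arm}
Let $M$ be a representation of a quiver containing a path $z_l\to\dots\to z_1\to z_0$ such that no other arrow starts or ends at $z_1,\dots,z_l$. Then $M=M^\flat\oplus L$, where $L$ is supported on $z_1,\dots,z_l$, the maps of $M^\flat$ along the path are injective, and $L_{z_1}=\ker(M_{z_1}\to M_{z_0})$.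
\end{lemma}

\begin{proof}
Let $L_{z_k}$ be the kernel of the composite $M_{z_k}\to M_{z_0}$ for $0\le k\le l$, so $L_{z_0}=0$. The preimage of $L_{z_{k-1}}$ in $M_{z_k}$ is $L_{z_k}$; in particular $L$ is a subrepresentation. Choose a complement $M^\flat_{z_l}$ of $L_{z_l}$. If the complement $M^\flat_{z_k}$ is chosen, its image meets $L_{z_{k-1}}$ in $0$, so there is a complement $M^\flat_{z_{k-1}}$ of $L_{z_{k-1}}$ containing it. At all other vertices let $M^\flat=M$. The composite to $M_{z_0}$ is injective on each $M^\flat_{z_k}$, hence so is each arrow.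
\end{proof}

\section{What passes to a quotient}\label{sec:positive}

To compare $\operatorname{mod}(B,\underline m)$ with a module variety of $A$ when the quivers differ, we describe module varieties without arrows. Let $\Lambda$ be a finite-dimensional algebra with a complete set $(e_x)$ of primitive orthogonal idempotents, let $V=\bigoplus_xK^{m_x}$, and let $\pi_x$ be the projection of $V$ onto $K^{m_x}$. The algebra homomorphisms $\omega\colon\Lambda\to\operatorname{End}_K(V)$ with $\omega(e_x)=\pi_x$ for all $x$ form a closed subset $\operatorname{mod}_{(e_x)}(\Lambda,\underline m)$ of $\operatorname{Hom}_K(\Lambda,\operatorname{End}_KV)$, on which $\mathrm{GL}(\underline m)$ acts by conjugation.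

If $\Lambda=KQ/I$ and the $e_x$ are the vertex idempotents, then $\omega\mapsto(\omega(\alpha))_\alpha$ is an equivariant isomorphism onto $\operatorname{mod}(\Lambda,\underline m)$; the inverse sends a path to the product of its matrices, which is polynomial. If $(e'_x)$ is a second complete set, then after renumbering $\Lambda e_x\cong\Lambda e_x'$ by the Krull--Schmidt theorem. The sum of these isomorphisms is right multiplication by a unit $\upsilon$ with $e_x\upsilon\in\Lambda e_x'$, so $\upsilon e_x'=\sum_y e_y\upsilon e'_x=e_x\upsilon$. Then $\omega\mapsto\omega(\upsilon\,\cdot\,\upsilon^{-1})$ is an equivariant isomorphism $\operatorname{mod}_{(e_x)}(\Lambda,\underline m)\to\operatorname{mod}_{(e'_x)}(\Lambda,\underline m)$ that preserves isomorphism classes. Thus module varieties, and the property DO, do not depend on the presentation.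

\begin{proof}[Proof of Proposition~\ref{prop:positive}]
Let $e_x$ be the vertex idempotents of $A$ and $\bar e_x$ their images in $B$. The algebra $\bar e_xB\bar e_x$ is a quotient of the local algebra $e_xAe_x$, so it is zero if $e_x\in J$ and local otherwise. Hence the $\bar e_x$ with $e_x\notin J$ form a complete set of primitive orthogonal idempotents of $B$, and we may take these $x$ as the vertices of $Q'$. Extend a dimension vector $\underline m$ of $Q'$ by zero to $Q$. Homomorphisms $B\to\operatorname{End}_K(V)$ are homomorphisms $A\to\operatorname{End}_K(V)$ that kill $J$, so equivariantly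
\begin{equation}\label{eq:closed}
\operatorname{mod}(B,\underline m)=\{M\in\operatorname{mod}(A,\underline m): JM=0\},
\end{equation}
a closed subset.

(a) The vector $\underline m$ vanishes at the vertices occurring in $e$. So $eM=0$ and $JM=AeAM=0$ for every $M\in\operatorname{mod}(A,\underline m)$, and the two varieties in \eqref{eq:closed} coincide.

(b) We look for a subset of \eqref{eq:closed} that is open in $\operatorname{mod}(A,\underline m)$. The condition $JM=0$ is the vanishing of one element of $\operatorname{Hom}_A(J\otimes_AM,M)$, the multiplication map, and the vanishing of the whole space is an open condition. Indeed, this space consists of the linear maps $\varphi\colon J\otimes_KV\to V$ with $\varphi(zz'\otimes v)=\varphi(z\otimes z'v)$ and $\varphi(z'z\otimes v)=z'\varphi(z\otimes v)$ for $z,z',v$ in fixed bases of $J,A,V$. The coefficients of these linear equations are polynomial in $M$, so by (G2) the set $\mathcal U=\{M:\operatorname{Hom}_A(J\otimes_AM,M)=0\}$ is open in $\operatorname{mod}(A,\underline m)$. We have $\mathcal U\subseteq\operatorname{mod}(B,\underline m)\subseteq\operatorname{mod}(A,\underline m)$,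 with $\mathcal U$ open in both. Since $N\in Z\cap\mathcal U$, fact (G3) applied to $\operatorname{mod}(B,\underline m)$ shows that $Z\cap\mathcal U$ is a component of $\mathcal U$ with closure $Z$. Applied to $\operatorname{mod}(A,\underline m)$, it shows that this closure is a component of $\operatorname{mod}(A,\underline m)$. As $A$ is DO, $Z$ has a dense orbit.
\end{proof}

\begin{remark}
For $A=A_{1,3}$ and $J=K\,bac_1$ the hypothesis of (b) rarely holds. As a right module $J$ is the simple module at $x_1$, and no arrow ends at $x_1$, so $J\otimes_AN\cong X_1$ as a vector space; as a left module it is a sum of copies of the simple module at $0$. Hence $\operatorname{Hom}_A(J\otimes_AN,N)\cong\operatorname{Hom}_K(X_1,\ker b)$, which is nonzero as soon as $X_1\ne0$ and $V_0\neq0$.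
\end{remark}

\section{From modules to representations of trees}\label{sec:trees}

\subsection*{The arrows $a$ and $b$}
The loop is the only cycle of $Q_{r,s}$, and we remove it first. The pair $(a,b)$ gives the representation $U\xrightarrow{a}W_1\supseteq W_2\supseteq W_3$ of a quiver of type $\mathbb A_4$. It determines the pair, because $b$ identifies $V_0/W_1$ with $W_2$ and $ba$ identifies $V_1/U$ with $W_3$. The next lemma makes the two identifications compatible with $a$, and it leaves one choice free for later use.

\begin{lemma}\label{lem:core}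
Let $a\colon V_1\to V_0$ and $b\colon V_0\to V_0$ be linear maps with $b^2=0$. Let $Z_0$ be any complement of $U$ in $V_1$, let $\theta_0\colon W_3\to Z_0$ be the inverse of $ba|_{Z_0}$, and let $\varphi_1\colon U\oplus W_3\to V_1$ be the isomorphism $(y,z)\mapsto y+\theta_0z$. There is an isomorphism $\varphi_0\colon W_1\oplus W_2\to V_0$ with
\[
b\,\varphi_0(w,x)=\varphi_0(x,0),\qquad a\,\varphi_1(y,z)=\varphi_0(ay,z).
\]
\end{lemma}

\begin{proof}
If $z\in Z_0$ and $az\in W_1$, then $z\in U\cap Z_0=0$. So $a(Z_0)\cap W_1=0$, and $W_1$ has a complement $C\supseteq a(Z_0)$ in $V_0$. Let $\theta\colon W_2\to C$ be the inverse of $b|_C$ and put $\varphi_0(w,x)=w+\theta x$. Then $b\varphi_0(w,x)=x=\varphi_0(x,0)$. For $z\in W_3$ the vector $a\theta_0z$ lies in $C$ and $b$ sends it to $z$, so $a\theta_0z=\theta z$. Hence $a(y+\theta_0z)=ay+\theta z=\varphi_0(ay,z)$.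
\end{proof}

For fixed $b$ of rank $p$ and general $a$, the map $ba$ has rank $\min(p,\dim V_1)$, so either $W_3=W_2$ or $U=0$. A general pair $(a,b)$ thus uses less than the full $\mathbb A_4$. Section~\ref{sec:A} extends this dichotomy to $A_{r,s}$.

\subsection*{All modules over $B_{r,s}$}
In a $B_{r,s}$-module both arms map into $U$, so they can be attached to the $\mathbb A_4$ above. Let $\Gamma^B$ be the quiver
\[
x_r\to\dots\to x_1\to u,\qquad y_s\to\dots\to y_1\to u,\qquad u\xrightarrow{\ \eta\ }w_1\xleftarrow{\ \mu\ }w_2\xleftarrow{\ \kappa\ }w_3,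
\]
with graph $S(r,s,3)$; the arrows of the first two arms are called $c_k'$ and $d_k'$. For a $B_{r,s}$-module $M$ let $\Phi^B(M)$ be the representation with spaces $X_k,Y_k,U,W_1,W_2,W_3$, where $\mu,\kappa$ are inclusions, $\eta=a|_U$, and $c_k',d_k'$ are induced by $c_k,d_k$. Conversely, for a representation $R$ of $\Gamma^B$ define $\Psi^B(R)$ by
\begin{equation}\label{eq:core}
V_0=R_{w_1}\oplus R_{w_2},\quad b(w,x)=(\mu x,0),\qquad V_1=R_u\oplus R_{w_3},\quad a(y,z)=(\eta y,\kappa z),
\end{equation}
\begin{equation}\label{eq:yarm}
Y_k=R_{y_k},\qquad d_1v=(d_1'v,0),\qquad d_k=d_k'\quad(k\ge2),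
\end{equation}
and in the same way $X_k=R_{x_k}$, $c_1v=(c_1'v,0)$, $c_k=c_k'$ for $k\ge2$. Here $b^2=0$, and $ba(y,z)=(\mu\kappa z,0)$ vanishes on $R_u\oplus0$, so $\Psi^B(R)$ is a $B_{r,s}$-module. Both constructions respect isomorphisms, $\Psi^B$ respects direct sums, and in fixed bases the matrices of $\Psi^B(R)$ are built from those of $R$ and zero blocks, so $\Psi^B$ is a morphism of varieties.

\begin{lemma}\label{lem:B}
{\rm(i)} $M\cong\Psi^B\Phi^B(M)$ for every $B_{r,s}$-module $M$. {\rm(ii)} If $\mu$ and $\kappa$ are injective in $R$, then $\Phi^B\Psi^B(R)\cong R$.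
\end{lemma}

\begin{proof}
(i) Take $\varphi_0,\varphi_1$ from Lemma~\ref{lem:core}, for any $Z_0$, and the identity on $X_k$ and $Y_k$. These maps commute with $a$ and $b$ by that lemma, and with $c_1,d_1$ because $\varphi_1(y,0)=y$.

(ii) In $\Psi^B(R)$ we get $W_1=R_{w_1}\oplus0$ from the injectivity of $\mu$, then $W_2=\mu(R_{w_2})\oplus0$, $W_3=\mu\kappa(R_{w_3})\oplus0$, and $U=R_u\oplus0$ from the injectivity of $\mu\kappa$. The maps $\mu\colon R_{w_2}\to W_2$, $\mu\kappa\colon R_{w_3}\to W_3$ and the identities at the other vertices form an isomorphism $R\to\Phi^B\Psi^B(R)$.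
\end{proof}

\subsection*{General modules over $A_{r,s}$}
Now $c_1(X_1)$ need not lie in $U$. Put $X_0=V_1$ and
\[
g_0=ba,\qquad g_k=bac_1\cdots c_k\colon X_k\to V_0,\qquad\text{so that } g_{k-1}c_k=g_k .
\]
Each $X_k$ contributes two spaces: $\ker g_k$, which maps toward $U=\ker g_0$, and $\operatorname{im}g_k$, which sits inside $W_3=\operatorname{im}g_0$. We isolate the modules for which, at each $k$, one of the two carries no information. For $0\le i\le r$, say that $M$ \emph{satisfies $(P_i)$} if
\[
\operatorname{im}g_k=W_3\ \text{ for }k\le i,\qquad g_k\text{ is injective for }k>i .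
\]
Then the first $i$ vertices of the $x$-arm give an arm of kernels at $u$, and the last $r-i$ give images that prolong the $w$-arm. Let $\Gamma_i$ be the quiver of Figure~\ref{fig:Gamma}, with graph $S(i,s,3+r-i)$. Its arrows $\eta,\mu,\kappa,d_k'$ are as in $\Gamma^B$; with $x_0'=u$ and $t_i=w_3$, the others are $c'_k\colon x'_k\to x'_{k-1}$ for $1\le k\le i$ and $\nu_k\colon t_k\to t_{k-1}$ for $i<k\le r$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,xscale=1.2]
\node (u) at (3,0) {$u$};
\node (x1) at (2,0.6) {$x'_1$}; \node (xd) at (1,0.6) {$\cdots$}; \node (xi) at (0,0.6) {$x'_i$};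
\node (y1) at (2,-0.6) {$y_1$}; \node (yd) at (1,-0.6) {$\cdots$}; \node (ys) at (0,-0.6) {$y_s$};
\node (w1) at (4,0) {$w_1$}; \node (w2) at (5,0) {$w_2$}; \node (w3) at (6,0) {$w_3$};
\node (t1) at (7.2,0) {$t_{i+1}$}; \node (td) at (8.3,0) {$\cdots$}; \node (tr) at (9.3,0) {$t_r$};
\path[->] (xi) edge (xd) (xd) edge (x1) (x1) edge (u) (ys) edge (yd) (yd) edge (y1) (y1) edge (u)
 (u) edge node[above] {$\eta$} (w1) (w2) edge node[above] {$\mu$} (w1) (w3) edge node[above] {$\kappa$} (w2)
 (t1) edge (w3) (td) edge (t1) (tr) edge (td);
\end{tikzpicture}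
\caption{The tree $\Gamma_i$, a star with center $u$ and arms of $i$, $s$ and $3+r-i$ vertices. An $A_{r,s}$-module gives it the spaces $\ker ba$ at $u$, $\ker b$, $\operatorname{im}b$, $\operatorname{im}ba$ at $w_1,w_2,w_3$, the kernel of $bac_1\cdots c_k$ at $x'_k$, its image at $t_k$, and the module's own space at $y_k$.}\label{fig:Gamma}
\end{figure}

For $M$ satisfying $(P_i)$ let $\Phi_i(M)$ be the representation of $\Gamma_i$ with spaces $U,W_1,W_2,W_3,Y_k$ as before, $\ker g_k$ at $x_k'$ and $\operatorname{im}g_k$ at $t_k$; the maps $\mu,\kappa,\nu_k$ are inclusions and $\eta,c_k',d_k'$ are restrictions of $a,c_k,d_k$. For a representation $R$ of $\Gamma_i$ define $\Psi_i(R)$ by \eqref{eq:core}, \eqref{eq:yarm} and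
\[
\begin{aligned}
&X_k=R_{x'_k}\oplus R_{w_3},\quad c_k(y,z)=(c'_ky,z) &&(1\le k\le i),\\
&X_k=R_{t_k}\ \ (k>i),\quad c_{i+1}z=(0,\nu_{i+1}z),\quad c_k=\nu_k &&(k>i+1).
\end{aligned}
\]
As for $\Psi^B$, the relations $b^2=0$ and $bad_1=0$ hold, $\Phi_i$ and $\Psi_i$ respect isomorphisms, and $\Psi_i$ is a morphism of varieties in fixed bases.

\begin{lemma}\label{lem:A}
{\rm(i)} If $M$ satisfies $(P_i)$, then $M\cong\Psi_i\Phi_i(M)$. {\rm(ii)} If $\mu,\kappa$ and all $\nu_k$ are injective in $R$, then $\Psi_i(R)$ satisfies $(P_i)$ and $\Phi_i\Psi_i(R)\cong R$.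
\end{lemma}

\begin{proof}
(i) We need complements $Z_k$ of $\ker g_k$ in $X_k$, $0\le k\le i$, that the maps $c_k$ carry onto each other, so we choose the outermost one and push it inward. Let $Z_i$ be a complement of $\ker g_i$ in $X_i$, containing $c_{i+1}(X_{i+1})$ if $i<r$; this is possible because $g_ic_{i+1}=g_{i+1}$ is injective, so that $c_{i+1}(X_{i+1})\cap\ker g_i=0$. Put $Z_{k-1}=c_k(Z_k)$ for $k=i,\dots,1$. Then $g_k(Z_k)=g_i(Z_i)=W_3$ and $\dim Z_k\le\dim Z_i=\dim W_3$, so $g_k$ maps $Z_k$ isomorphically onto $W_3=\operatorname{im}g_k$, and $Z_k$ is a complement of $\ker g_k$. Let $\theta_k\colon W_3\to Z_k$ be the inverse of $g_k|_{Z_k}$.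

Define linear isomorphisms from the spaces of $\Psi_i\Phi_i(M)$ to those of $M$: the maps $\varphi_0,\varphi_1$ of Lemma~\ref{lem:core} for this $Z_0$; the map $(y,z)\mapsto y+\theta_kz$ at $x_k$ for $k\le i$; the map $z\mapsto g_k^{-1}z$ at $x_k$ for $k>i$; the identity at $y_k$. They commute with $a,b$ by Lemma~\ref{lem:core} and with the $d_k$ because $\varphi_1(y,0)=y$. For the $c_k$ there are three cases.
\begin{itemize}
\item $k\le i$: the vector $c_k\theta_kz$ lies in $Z_{k-1}$ and $g_{k-1}c_k\theta_kz=z$, so $c_k(y+\theta_kz)=c_ky+\theta_{k-1}z$.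
\item $k=i+1$: the vector $c_{i+1}g_{i+1}^{-1}z$ lies in $Z_i$ and $g_i$ sends it to $z$, so it equals $\theta_iz$, the image of $(0,z)$.
\item $k>i+1$: $g_{k-1}c_kg_k^{-1}z=z$ and $g_{k-1}$ is injective, so $c_kg_k^{-1}z=g_{k-1}^{-1}z$.
\end{itemize}

(ii) The spaces $W_1,W_2,W_3,U$ of $\Psi_i(R)$ are as in Lemma~\ref{lem:B}(ii). For $k\le i$ we have $g_k(y,z)=(\mu\kappa z,0)$, with image $W_3$ and kernel $R_{x'_k}\oplus0$. For $k>i$ we have $g_kz=(\mu\kappa\nu_{i+1}\cdots\nu_kz,0)$, which is injective. So $(P_i)$ holds, and the maps $\mu$ at $w_2$, $\mu\kappa$ at $w_3$, $g_k$ at $t_k$ and the identities elsewhere form an isomorphism $R\to\Phi_i\Psi_i(R)$.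
\end{proof}

\section{A sufficient condition for $A_{r,s}$ to be DO}\label{sec:A}

For $(r,s)=(1,3)$ the tree $\Gamma_1$ has graph $S(1,3,3)=\widetilde{\mathbb E}_7$, so Lemma~\ref{lem:A} alone gives no finiteness. The point is that on a dense part of each component one arm loses a vertex.

\begin{proposition}\label{prop:A}
If $S(i,s,2+r-i)$ and $S(i,s-1,3+r-i)$ are Dynkin for all $0\le i\le r$, then $A_{r,s}$ is DO.
\end{proposition}

\begin{proof}
Fix $\underline m$, write $\xi_k=m_{x_k}$, $\zeta_k=m_{y_k}$ and $G=\mathrm{GL}(\underline m)$.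

\emph{Step 1: the components.} The relations involve only $b$, $a$ and $d_1$, so we stratify by ranks of these. Let $\mathcal X_{p,j,\rho}$ be the locally closed set where $\operatorname{rk}b=p$, $\operatorname{rk}d_1=j$, $\operatorname{rk}ba=\rho$. If it is nonempty, then $2p\le m_0$ because $W_2\subseteq W_1$, and $(j,\rho)$ lies in
\[
P_p=\{(j,\rho): 0\le j\le\zeta_1,\ 0\le\rho\le p,\ j+\rho\le m_1\}
\]
because $d_1(Y_1)\subseteq U$. Fix $p$ with $2p\le m_0$ and $(j,\rho)\in P_p$.

\emph{A normal form.} Let $h_1,\dots,h_p,v_1,\dots,v_{m_0-p}$ be a basis of $V_0$, let $b_0h_l=v_l$ and $b_0v_l=0$, and put $C=\langle h_l\rangle$, $W_1=\langle v_l\rangle$. Every matrix of square zero and rank $p$ is conjugate to $b_0$. When $b=b_0$, write $a=a'+a''$ with $a'\colon V_1\to W_1$ and $a''\colon V_1\to C$. As $b_0$ kills $W_1$ and is injective on $C$, the relation $b_0ad_1=0$ means $a''d_1=0$, and $\operatorname{rk}b_0a=\operatorname{rk}a''$. In fixed bases $(\varepsilon_l)$ of $Y_1$ and $(f_l)$ of $V_1$ define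
\[
d_*\varepsilon_l=f_l\ \ (l\le j),\qquad a''_*f_{m_1+1-l}=h_l\ \ (l\le\rho),
\]
with all other basis vectors sent to $0$. Every pair $(d_1,a'')$ with $a''d_1=0$ and ranks $(j,\rho)$ is conjugate to $(d_*,a''_*)$ under $\mathrm{GL}(Y_1)\times\mathrm{GL}(V_1)\times\mathrm{GL}(C)$: choose a basis of $V_1$ whose first $j$ vectors span $\operatorname{im}d_1$ and whose first $m_1-\rho$ vectors span $\ker a''$; take preimages of the first $j$ together with a basis of $\ker d_1$, and complete the images of the last $\rho$ to a basis of $C$. Each $g\in\mathrm{GL}(C)$ extends to an element of $\mathrm{GL}(V_0)$ that preserves $W_1$ and $C$ and commutes with $b_0$: let it send $b_0c$ to $b_0gc$ for $c\in C$ and fix $v_l$ for $l>p$. So every point of $\mathcal X_{p,j,\rho}$ is $G$-conjugate to a point of the affine space $\mathcal A\subseteq\mathcal X_{p,j,\rho}$ given by $b=b_0$, $d_1=d_*$, $a''=a''_*$, with $a'$, all $c_k$ and the $d_k$ ($k\ge2$) arbitrary. Hence \emph{$\mathcal X_{p,j,\rho}$ is irreducible}, as the image of $G\times\mathcal A$.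

\emph{Inclusions between strata.} Let $(j',\rho')\in P_p$ with $j\le j'$, $\rho\le\rho'$. Given a point of $\mathcal A$ and $\tau\in K$, change $d_*$ and $a_*''$ by setting $d_1\varepsilon_l=\tau f_l$ for $j<l\le j'$ and $a''f_{m_1+1-l}=\tau h_l$ for $\rho<l\le\rho'$. The image of $d_1$ lies in $\langle f_1,\dots,f_{j'}\rangle$, the map $a''$ kills $f_1,\dots,f_{m_1-\rho'}$, and $j'\le m_1-\rho'$, so $a''d_1=0$. For $\tau\ne0$ the point lies in $\mathcal X_{p,j',\rho'}$. Therefore $\mathcal X_{p,j,\rho}\subseteq\overline{\mathcal X_{p,j',\rho'}}$. The curve $M_{\lambda,\tau}$ of Section~\ref{sec:example} is of this kind, with $p=2$, $(j,\rho)=(3,1)$, $(j',\rho')=(3,2)$.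

Thus $\operatorname{mod}(A_{r,s},\underline m)$ is the finite union of the irreducible closed sets $\overline{\mathcal X_{p,j,\rho}}$ with $(j,\rho)$ maximal in $P_p$, and every component is one of them. It suffices to find a dense orbit in each such $\mathcal X=\mathcal X_{p,j,\rho}$. Since $(j,\rho+1)\notin P_p$, we have
\[
(\alpha)\ \ \rho=p,\ \text{ that is, } W_3=W_2,\qquad\text{or}\qquad(\beta)\ \ j+\rho=m_1,\ \text{ that is, } d_1(Y_1)=U .
\]

\emph{Step 2: a general $x$-arm.} To reach a condition $(P_i)$ we make the ranks of the $g_k$ maximal. Put $\rho_0=\rho$ and $\rho_k=\min(\rho_{k-1},\xi_k)$. On $\mathcal X$ we have $\operatorname{rk}g_k\le\rho_k$ by induction, so $\mathcal X^\circ=\{\operatorname{rk}g_k=\rho_k\text{ for all }k\}$ is open in $\mathcal X$ by (G2), and $G$-stable. It is nonempty because the $c_k$ are free on $\mathcal A$: let $c_1$ send the $l$-th basis vector of $X_1$ to $f_{m_1+1-l}$ for $l\le\rho_1$, and let $c_k$ send the $l$-th basis vector of $X_k$ to that of $X_{k-1}$ for $l\le\rho_k$; then $g_k$ sends the first $\rho_k$ basis vectors to $v_1,\dots,v_{\rho_k}$.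 So $\mathcal X^\circ$ is irreducible and dense in $\mathcal X$, and by (G4) it suffices to show that it contains finitely many isomorphism classes.

\emph{Step 3: finiteness.} Let $i$ be maximal with $\rho_i=\rho$, and let $M\in\mathcal X^\circ$. For $k\le i$ we have $\rho_k=\rho$, so $\operatorname{im}g_k=W_3$. If $i<r$, then $\rho_{i+1}=\min(\rho,\xi_{i+1})<\rho$, so $\rho_{i+1}=\xi_{i+1}$ and $g_{i+1}$ is injective. The later $g_k$ need not be injective, since $\xi_k$ may grow again. If $i\le r-2$, apply Lemma~\ref{lem:arm} to $x_r\to\dots\to x_{i+1}$, and otherwise put $L=0$. We get $M=M^\flat\oplus L$ with $L$ a representation of a quiver of type $\mathbb A$, and $M^\flat$ agrees with $M$ at all vertices other than $x_{i+2},\dots,x_r$. In $M^\flat$ the maps $g_k=g_{i+1}c_{i+2}\cdots c_k$ are injective for $k\ge i+2$. So $M^\flat$ satisfies $(P_i)$, it still satisfies $(\alpha)$ or $(\beta)$, and $M\cong\Psi_i(R)\oplus L$ with $R=\Phi_i(M^\flat)$ by Lemma~\ref{lem:A}. The dimensions of $R$ and $L$ are bounded in terms of $\underline m$, so by Gabriel's theorem there are finitely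 many possibilities for $L$, and it remains to bound those for $R$.

In case $(\alpha)$ the inclusion $\kappa\colon W_3\to W_2$ is an isomorphism. By Lemma~\ref{lem:contract}, $R$ is determined by a representation of $\Gamma_i/\kappa$, whose graph $S(i,s,2+r-i)$ is Dynkin.

In case $(\beta)$ the map $d_1'\colon R_{y_1}\to R_u$ is surjective. Lemma~\ref{lem:arm} for $y_s\to\dots\to y_1\to u$ gives $R=R^\flat\oplus L'$, with $L'$ a representation of a quiver of type $\mathbb A$ and $L'_{y_1}=\ker d_1'$. On $R^\flat$ the map $d_1'$ is injective with the same image, hence an isomorphism. So $R^\flat$ is determined by a representation of $\Gamma_i/d_1'$, whose graph $S(i,s-1,3+r-i)$ is Dynkin.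

In both cases Gabriel's theorem leaves finitely many possibilities.
\end{proof}

\begin{corollary}\label{cor:A}
The algebras $A_{1,3}$ and $A_{3,1}$ are DO.
\end{corollary}

\begin{proof}
For $(1,3)$ the graphs are $S(0,3,3)$, $S(0,2,4)$ of type $\mathbb A$ and $S(1,3,2)=S(1,2,3)=\mathbb E_7$. For $(3,1)$ the graphs $S(i,1,5-i)$, $i=0,\dots,3$, are of type $\mathbb A$, $\mathbb D$, $\mathbb E_7$, $\mathbb E_7$, and the graphs $S(i,0,6-i)$ are of type $\mathbb A$.
\end{proof}

\begin{remark}
Case $(\beta)$ uses that the relation $bad_1=0$ involves a single arm. For a $B_{r,s}$-module, the rank of $ba$ is blocked from growing as soon as $c_1(X_1)+d_1(Y_1)=U$, and this can hold with neither $c_1'$ nor $d_1'$ surjective and with $W_3\ne W_2$. The modules $M_\lambda$ are of this kind: no arrow of $\Gamma^B$ acts on $\Phi^B(M_\lambda)$ by an isomorphism.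
\end{remark}

\section{Components without a dense orbit}\label{sec:B}

When \eqref{eq:null} holds, no orbit in $\operatorname{rep}(\Gamma,\delta)$ is dense, because the scalars act trivially. The next lemma transports this to a module variety.

\begin{lemma}\label{lem:obstruction}
Let $\Lambda$ be an algebra given by a quiver with admissible relations, $G=\mathrm{GL}(\underline m)$, and $\mathcal O\subseteq\operatorname{mod}(\Lambda,\underline m)$ a $G$-stable open subset. Let $\Gamma$ be a quiver and $\delta\ne0$ a dimension vector with $\dim\mathrm{GL}(\delta)=\dim\operatorname{rep}(\Gamma,\delta)$. Let $T\subseteq\operatorname{rep}(\Gamma,\delta)$ be open and nonempty, and $\Psi\colon T\to\mathcal O$ a morphism such that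
\begin{enumerate}
\item[(1)] every $M\in\mathcal O$ is isomorphic to $\Psi(R)$ for some $R\in T$;
\item[(2)] $\Psi(R)\cong\Psi(R')$ implies $R\cong R'$.
\end{enumerate}
Then $Z=\overline{\mathcal O}$ is an irreducible component, and every orbit in $Z$ has codimension at least $\min_{R\in T}\dim\operatorname{End}(R)\ge1$. In particular $\Lambda$ is not DO.
\end{lemma}

\begin{proof}
By (1) the morphism $\pi\colon G\times T\to\mathcal O$, $(g,R)\mapsto g\Psi(R)$, is surjective. So $\mathcal O$ is irreducible, and $Z$ is a component by (G3). Let $M\in\mathcal O$, $M\cong\Psi(R)$, and $F=\pi^{-1}(M)$. If $(g,R')\in F$, then $R'\in O_R$ by (2). The fiber of the projection $F\to O_R$ over $R'$ is $\{g:g\Psi(R')=M\}$, which is empty or a coset of the stabilizer of $M$. By (G5) and (G1),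
\[
\dim G+\dim T-\dim\mathcal O\ \le\ \dim F\ \le\ \dim O_R+\dim\operatorname{End}(M).
\]
Rearranging and using (G1) twice,
\[
\dim Z-\dim O_M\ \ge\ \dim T-\dim O_R=\dim\mathrm{GL}(\delta)-\dim O_R=\dim\operatorname{End}(R),
\]
and $\dim\operatorname{End}(R)\ge1$ because $R\ne0$. By (G1) and (G2) the orbits of maximal dimension in $Z$ fill a nonempty open subset of $Z$, which meets $\mathcal O$. So the bound holds for all orbits in $Z$.
\end{proof}

Openness of $\mathcal O$ is the hypothesis that separates $B$ from $A$. The set $\mathcal O_1$ below contains the modules $M_\lambda$; it is open in $\operatorname{mod}(B_{1,3},\gamma)$ but not in $\operatorname{mod}(A_{1,3},\gamma)$, since $M_{\lambda,\tau}$ leaves it for $\tau\neq0$.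

Let $\Gamma^B$ be the tree for $(r,s)=(1,3)$, with graph $S(1,3,3)$, and place $\delta_7$ on it: $4$ at $u$, $2$ at $x_1$, and $3,2,1$ at $y_1,y_2,y_3$ and at $w_1,w_2,w_3$. Write $[c_1\ d_1]\colon X_1\oplus Y_1\to V_1$ for the sum map.

\begin{proposition}\label{prop:B}
Let $n\ge1$ and let $\mathcal O_n\subseteq\operatorname{mod}(B_{1,3},n\gamma)$ be the open set where
\[
\operatorname{rk}b\ge2n,\qquad\operatorname{rk}ba\ge n,\qquad\operatorname{rk}[c_1\ d_1]\ge4n,\qquad\operatorname{rk}\,a[c_1\ d_1]\ge3n .
\]
Let $T_n\subseteq\operatorname{rep}(\Gamma^B,n\delta_7)$ be the nonempty open set where $\mu,\kappa$ are injective and $[c_1'\ d_1']$, $\eta$ are surjective. Then $\Psi^B\colon T_n\to\mathcal O_n$ satisfies the hypotheses of Lemma~\ref{lem:obstruction}.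
\end{proposition}

\begin{proof}
The relations turn the open conditions into equalities. Let $M\in\mathcal O_n$. From $ba[c_1\ d_1]=0$ we get $\operatorname{im}[c_1\ d_1]\subseteq U$ and $\operatorname{im}a[c_1\ d_1]\subseteq W_1$, so
\[
4n\le\dim U=5n-\operatorname{rk}ba\le4n,\qquad 3n\le\dim W_1=5n-\operatorname{rk}b\le3n .
\]
Hence $U,W_1,W_2,W_3$ have dimensions $4n,3n,2n,n$, and $U=\operatorname{im}[c_1\ d_1]$, $W_1=a(U)$. So in suitable bases $\Phi^B(M)$ is a point of $T_n$, and (1) follows from Lemma~\ref{lem:B}(i). (The fourth rank condition serves to fix $\operatorname{rk}b$; for $n=1$ this already follows from $2\operatorname{rk}b\le5$.)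

For $R\in T_n$ the module $\Psi^B(R)$ has $\dim V_0=3n+2n$, $\dim V_1=4n+n$, so its dimension vector is $n\gamma$. The four ranks are those of $\mu$, $\mu\kappa$, $[c_1'\ d_1']$ and $\eta[c_1'\ d_1']$, namely $2n,n,4n,3n$. So $\Psi^B(T_n)\subseteq\mathcal O_n$. If $\Psi^B(R)\cong\Psi^B(R')$, then $R\cong\Phi^B\Psi^B(R)\cong\Phi^B\Psi^B(R')\cong R'$ by Lemma~\ref{lem:B}(ii), which is (2). The equality of dimensions is \eqref{eq:null}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The algebra $A$ is DO by Corollary~\ref{cor:A}, and $B$ is not DO by Proposition~\ref{prop:B} with $n=1$ and Lemma~\ref{lem:obstruction}. A basis of $A$ is formed by the paths containing neither $b^2$ nor $bad_1$: six vertices, six arrows, the five paths $ba$, $ac_1$, $ad_1$, $d_1d_2$, $d_2d_3$, the three paths $bac_1$, $ad_1d_2$, $d_1d_2d_3$, and $ad_1d_2d_3$; in total $21$. The only arrow starting at $0$ is $b$, and $b\cdot bac_1=0$; no arrow ends at $x_1$. So $J=K\,bac_1$. This path has length $3$ and is not a cycle, so $J\subseteq\operatorname{rad}^3A$ and $J^2=0$.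
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:codim}]
By Proposition~\ref{prop:B} and Lemma~\ref{lem:obstruction} it suffices to show $\dim\operatorname{End}(R)\ge n$ for all $R\in\operatorname{rep}(\Gamma^B,n\delta_7)$. For a Euclidean quiver $\Gamma$, the dimension vectors with $\dim\mathrm{GL}=\dim\operatorname{rep}$ are the multiples of one vector $\delta$; for $\Gamma^B$ it is $\delta_7$, by \eqref{eq:null} and because $\delta_7$ has an entry $1$. The general representation of dimension vector $n\delta$, that is, every representation in some dense open subset of $\operatorname{rep}(\Gamma,n\delta)$, is a direct sum of $n$ representations of dimension vector $\delta$ \cite{Kac,Ringel}. The $n$ projections onto the summands are linearly independent endomorphisms. By (G2) the minimum of $\dim\operatorname{End}$ is attained on a dense open subset, which meets the former one, so the minimum is at least $n$.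
\end{proof}

\section{The algebras $A_{r,s}$ and $B_{r,s}$: proof of Theorem~\ref{thm:family}}\label{sec:family}

Write $(r',s')\le(r,s)$ if $r'\le r$ and $s'\le s$. Let $e$ be the sum of the idempotents at $x_k$ ($k>r'$) and $y_k$ ($k>s'$). Dividing by the ideal generated by $e$ deletes these vertices and keeps the relations, so it turns $A_{r,s}$, $B_{r,s}$ into $A_{r',s'}$, $B_{r',s'}$. By Proposition~\ref{prop:positive}(a), DO for $(r,s)$ implies DO for all $(r',s')\le(r,s)$.

\subsection*{Part (1)}
The five listed pairs are the pairs below $(1,3)$ or $(3,1)$, so they are DO by Corollary~\ref{cor:A}. Any other pair has $r,s\ge2$, or $s=1$ and $r\ge4$, or $r=1$ and $s\ge4$. It remains to show that $A_{4,1}$, $A_{2,2}$ and $A_{1,4}$ are not DO. In each case one of the graphs in Proposition~\ref{prop:A} is Euclidean, and we choose $\underline m$ so that it occurs with $\delta_6$ or $\delta_7$.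

The argument is uniform. We give an open set $\mathcal O$ defined by ranks, an index $i$ and an arrow $\sigma$ of $\Gamma_i$ such that every $M\in\mathcal O$ satisfies $(P_i)$, the arrow $\sigma$ acts on $\Phi_i(M)$ by an isomorphism, and the contracted representation of $\Gamma_i/\sigma$ has dimension vector $\delta\in\{\delta_6,\delta_7\}$. Let $T\subseteq\operatorname{rep}(\Gamma_i/\sigma,\delta)$ be the nonempty open set of those $R$ for which $\mu,\kappa,\nu_k$ are injective in $\widehat R$, and put $\Psi(R)=\Psi_i(\widehat R)$. Hypothesis (1) of Lemma~\ref{lem:obstruction} follows from Lemmas~\ref{lem:A}(i) and~\ref{lem:contract}, since $\mu,\kappa,\nu_k$ are inclusions in $\Phi_i(M)$. Hypothesis (2) follows from Lemmas~\ref{lem:A}(ii) and~\ref{lem:contract}. In each case we also check $\Psi(T)\subseteq\mathcal O$. As before, $\xi_k=\dim X_k$ and $\zeta_k=\dim Y_k$.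

\emph{The pair $(4,1)$.} Take $m_0=5$, $m_1=6$, $\xi=(5,4,3,1)$, $\zeta=(2)$, and $\mathcal O=\{\operatorname{rk}g_3\ge2,\ \operatorname{rk}g_4\ge1\}$. From $2\le\operatorname{rk}g_3\le\dots\le\operatorname{rk}g_0\le\operatorname{rk}b\le5/2$ all these ranks equal $2$, and $g_4$ is injective because $\xi_4=1$. So $(P_3)$ holds and $W_3=W_2$; take $\sigma=\kappa$. The dimensions are $6-2=4$ at $u$; $3,2,1$ at $x_1',x_2',x_3'$; $2$ at $y_1$; $3,2,1$ at $w_1$, $w_2=w_3$, $t_4$. This is $\delta_7$ on $S(3,1,3)$. For $R\in T$, the module $\Psi(R)$ has dimensions $3+2$, $4+2$, $(3+2,2+2,1+2,1)$, $2$, and $\operatorname{rk}g_3=\operatorname{rk}\mu=2$, $\operatorname{rk}g_4=\operatorname{rk}\mu\nu_4=1$.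

\emph{The pair $(2,2)$.} Take $m_0=3$, $m_1=4$, $\xi=(3,2)$, $\zeta=(2,1)$, and $\mathcal O=\{\operatorname{rk}g_2\ge1\}$. Since $\operatorname{rk}b\le3/2$, the maps $b,g_0,g_1,g_2$ all have rank $1$. So $(P_2)$ holds and $W_3=W_2$; take $\sigma=\kappa$. The dimensions are $3$ at $u$ and $2,1$ on each of the arms $x_1',x_2'$; $y_1,y_2$; $w_1,w_2=w_3$. This is $\delta_6$ on $S(2,2,2)$. For $R\in T$, the module $\Psi(R)$ has dimensions $2+1$, $3+1$, $(2+1,1+1)$, $(2,1)$, and $\operatorname{rk}g_2=\operatorname{rk}\mu=1$.

\emph{The pair $(1,4)$.} Take $m_0=m_1=5$, $\xi=(3)$, $\zeta=(4,3,2,1)$, and $\mathcal O=\{\operatorname{rk}b\ge2,\ \operatorname{rk}d_1\ge4,\ \operatorname{rk}g_1\ge1\}$. Then $\operatorname{rk}b=2$, the map $d_1$ is injective, and $1\le\operatorname{rk}g_1\le\operatorname{rk}ba\le5-4$. So $(P_1)$ holds, $\dim U=4$, and $d_1'\colon Y_1\to U$ is an isomorphism; take $\sigma=d_1'$. The dimensions are $4$ at $u=y_1$; $2$ at $x_1'$; $3,2,1$ at $y_2,y_3,y_4$ and at $w_1,w_2,w_3$. This is $\delta_7$ on $S(1,3,3)$. For $R\in T$, the module $\Psi(R)$ has dimensions $3+2$,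 $4+1$, $2+1$, $(4,3,2,1)$, and $\operatorname{rk}b=\operatorname{rk}\mu=2$, $\operatorname{rk}d_1=4$, $\operatorname{rk}g_1=\operatorname{rk}\mu\kappa=1$.

By \eqref{eq:null} and Lemma~\ref{lem:obstruction}, none of the three algebras is DO.

\subsection*{Part (2)}
We show that the listed pairs have finite type and that all other pairs are not DO; since finite type implies DO, this gives both equivalences.

Let $M$ be an indecomposable $B_{r,s}$-module and $R=\Phi^B(M)$, so $M\cong\Psi^B(R)$ by Lemma~\ref{lem:B}(i). Every space of a representation of $\Gamma^B$ is a summand of a space of its image under $\Psi^B$, so $\Psi^B$ sends nonzero representations to nonzero modules. As $\Psi^B$ respects direct sums, $R$ is indecomposable. For $(r,s)=(1,1)$, $(1,2)$, $(2,1)$ the graph $S(r,s,3)$ is $S(1,1,3)$, of type $\mathbb D$, or $S(1,2,3)=\mathbb E_7$. By Gabriel's theorem there are finitely many such $R$, so $B_{r,s}$ has finite type.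

Every other pair lies above $(1,3)$, $(3,1)$ or $(2,2)$. The algebra $B_{1,3}$ is not DO by Theorem~\ref{thm:main}, and $B_{3,1}\cong B_{1,3}$ because the relations of $B_{r,s}$ are symmetric in the two arms. For $B_{2,2}$ take $m_0=3$, $m_1=4$, $\xi=\zeta=(2,1)$, and $\mathcal O=\{\operatorname{rk}ba\ge1\}$. Since $\operatorname{rk}b\le3/2$, both $b$ and $ba$ have rank $1$ on $\mathcal O$, so $W_3=W_2$ and $\kappa$ acts on $\Phi^B(M)$ by an isomorphism. The dimensions on $\Gamma^B/\kappa$ are $3$ at $u$ and $2,1$ on each arm, which is $\delta_6$ on $S(2,2,2)$. Let $T\subseteq\operatorname{rep}(\Gamma^B/\kappa,\delta_6)$ be the open set where $\mu$ is injective and $\Psi(R)=\Psi^B(\widehat R)$. This module has $\dim V_0=2+1$, $\dim V_1=3+1$ and $\operatorname{rk}ba=\operatorname{rk}\mu=1$, so it lies in $\mathcal O$. Hypotheses (1) and (2) of Lemma~\ref{lem:obstruction} follow from Lemmas~\ref{lem:B} and~\ref{lem:contract}, so $B_{2,2}$ is not DO. This completes the proof of Theorem~\ref{thm:family}. \qed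

\begin{thebibliography}{9}

\bibitem{Kac}
V. Kac, \emph{Infinite root systems, representations of graphs and invariant theory II}, J. Algebra 78 (1982).

\bibitem{QA}
\emph{Question Answer More questions},
\texttt{http://homepage.math.uiowa.edu/\allowbreak\%7Erkinser/\allowbreak research/\allowbreak 2012-ICRA.pdf}.

\bibitem{Ringel}
C. M. Ringel, \emph{The rational invariants of the tame quivers}, Invent. Math. 58 (1980).

\end{thebibliography}
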